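# Cylinders of square-tiled surfaces and cycles of random permutations

## 1. A guess: cylinders are distributed like cycles

Glue finitely many unit squares along their sides, by translations, into a closed surface. Cut the surface along the horizontal segments joining its cone points. It falls apart into horizontal cylinders. How many?

Here is the guess. The horizontal segments on the tops of the cylinders are permuted: each segment is sent to the next one to its right along the same top. The cycles of this permutation are the cylinders. If there are $d-1$ segments and nothing visibly constrains the permutation, one expects it to look uniform when $d$ is large, so the number of cylinders should look like the number of cycles of a uniform permutation of $S_{d-1}$, or of $S_d$, which is almost the same. Let us make this precise.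

**Definition (square-tiled surface).** A square-tiled surface (SQT, or origami) with $N$ squares is a connected orientable surface obtained from $N$ unit squares of $\mathbb R^2$ by identifying sides by translations, each right side with a left side and each top side with a bottom side. Equivalently, a labelled origami is a pair $(h,v)\in S_N\times S_N$ acting transitively on $\{1,\dots,N\}$: $h$ sends a square to its right neighbor, $v$ to its upper neighbor. SQTs are counted up to isomorphism, that is, pairs up to simultaneous conjugation.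

**Definition (type).** The flat metric has conical singularities; one has degree $k_i\ge1$ if its cone angle is $2\pi(k_i+1)$. The numbers $k_i+1$ are the lengths of the nontrivial cycles of $v^{-1}h^{-1}vh$. The type is $\kappa=(k_1,k_2,\dots)$, and $2g-2=\sum k_i$ with $g$ the genus.

**Definition (cylinder).** A (horizontal) cylinder is a maximal collection of parallel closed horizontal geodesics.

**Example (the L).** Put square 2 to the right of square 1 and square 3 on top of square 1, and glue opposite sides: $h=(1\,2)$, $v=(1\,3)$. The commutator is a 3-cycle, so the type is $(2)$ and $g=2$. There are two cylinders: the row $\{1,2\}$, of width 2, and the square $3$, of width 1.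

Two facts are given. First, for a fixed type $\kappa$ with $m$ singularities put $d=d(\kappa)=\sum_i(k_i+1)+1=2g+m-1$. The number of SQTs of type $\kappa$ with at most $N$ squares is $\sim c(\kappa)N^d$, and the number of those with exactly $k$ horizontal cylinders is $\sim c_k(\kappa)N^d$, as $N\to\infty$. Thus $c(\kappa)=\sum_kc_k(\kappa)$, and $X_\kappa$ denotes a random variable with $P(X_\kappa=k)=c_k(\kappa)/c(\kappa)$. Second, $c_1(\kappa)/c(\kappa)\sim1/d$ as $d\to\infty$.

Let $c(k,d)$ be the unsigned Stirling number of the first kind, the number of permutations in $S_d$ with exactly $k$ cycles, and let $K_d$ be the number of cycles of a uniform permutation of $S_d$, so $P(K_d=k)=c(k,d)/d!$. The guess, stated as a conjecture in "Square-tiled surfaces and metric maps", is that the distribution of $k$-cylinder SQTs of type $\kappa$ converges to that of the Stirling numbers $c(k,d)$ as $d\to\infty$. We take this in total variation: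
$$\sum_{k\ge1}\Big|\frac{c_k(\kappa)}{c(\kappa)}-\frac{c(k,d(\kappa))}{d(\kappa)!}\Big|\longrightarrow0\qquad\text{for every sequence of types with } d(\kappa)\to\infty .$$
The guess at least passes at $k=1$: $c(1,d)/d!=1/d$. To test it further we need a model in which surfaces can be counted. We shall prove that the guess is right. (A stronger form, mod-Poisson convergence with parameter $\log d$ in the sense of Kowalski–Nikeghbali, as in Hwang's result for permutations, is expected by the authors of that source. It is not addressed here.)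

## 2. Surfaces from two permutations, lengths, heights and twists

From now on $n=n(\kappa)=\sum_i(k_i+1)=d-1$. The numbers $k_i+1$ form a partition $\mu$ of $n$ without parts equal to 1; $C_\mu\subset S_n$ is its conjugacy class. Elements of $C_\mu$ have no fixed point, and they are even since $\sum k_i=2g-2$. Also $n\ge3$. The letters $h,v$ of Section 1 are free again.

**Step 1: from a surface to combinatorial data.** Let $O$ be an SQT of type $\kappa$ with $k$ cylinders. A singularity of degree $k_i$ has $k_i+1$ rightward horizontal directions, so there are $n$ horizontal saddle connections, which we call edges. Their complement is the union of the $k$ cylinders. Singularities are corners of squares, so the cylinder widths $w_i$ and heights $h_i$ and the edge lengths $\ell_e$ are positive integers. Label the edges by $E=[n]$ and the cylinders by $[k]$. Let $\sigma(e)$ be the edge following $e$ to the right along the top boundary of the cylinder below $e$, and $\tau(e)$ the edge following $e$ along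 the bottom boundary of the cylinder above $e$. The top (bottom) boundary of cylinder $i$ is a cycle of $\sigma$ (of $\tau$), with support $A_i$ (respectively $B_i$).

At the right endpoint of $e$, start from the leftward direction along $e$. Rotating by $\pi$ through the lower side one meets $\sigma(e)$; rotating by $\pi$ through the upper side one meets $\tau(e)$. So $\sigma(e)$ is obtained from $\tau(e)$ by a rotation by $2\pi$, and $\sigma\tau^{-1}$ turns each outgoing edge to the next outgoing edge at the same singularity. Hence $\sigma\tau^{-1}\in C_\mu$ (products act from right to left). Writing $\ell(A)=\sum_{e\in A}\ell_e$, we have $w_i=\ell(A_i)=\ell(B_i)$. Finally the twist $t_i\in\mathbb Z/w_i$ is the horizontal offset between the left endpoints of the smallest-label edges of $A_i$ and of $B_i$.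

In the L above, let edges $1,2$ be the tops of squares $1,2$ and edge $3$ the top of square $3$. Then $A_1=\{1,2\}$, $A_2=\{3\}$, $B_1=\{2,3\}$, $B_2=\{1\}$, $\sigma=(1\,2)$, $\tau=(2\,3)$, and $\sigma\tau^{-1}$ is a 3-cycle.

**Step 2: from data to a surface.** Let $X=(\sigma,\tau;A_1,\dots,A_k;B_1,\dots,B_k)$ with $\sigma\tau^{-1}\in C_\mu$ and with $(A_i)$, $(B_i)$ the ordered supports of the $k$ cycles of $\sigma$ and of $\tau$. Integers $\ell_e\ge1$ with $\ell(A_i)=\ell(B_i)$ for all $i$, heights $h_i\ge1$ and twists $t_i$ define by gluing a square-tiled surface with $\sum h_iw_i$ squares and singularities given by $\mu$. Since $\mu$ has no part 1, all endpoints of edges are genuine singularities, so the $k$ cylinders are maximal. The surface is connected iff the graph $\Gamma(X)$ on $[k]$, with $i\sim j$ when $A_i\cap B_j\ne\emptyset$, is connected.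

**Definition (profile, one-layer).** $\rho(O)$ is the partition of $n$ whose parts are the numbers of edges on the top boundaries of the cylinders, i.e. the cycle type of $\sigma$. $O$ is one-layer if the union of its edges is connected.

If $\langle\sigma,\tau\rangle$ is transitive, the surface is one-layer, because $e$ and $\sigma(e)$ share an endpoint, and so do $e$ and $\tau(e)$. The L has $\rho=(2,1)$ and is one-layer. For a surface that is not, take $n=4$, $\sigma=(1\,2)$, $\tau=(3\,4)$, $A=(\{1,2\},\{3\},\{4\})$, $B=(\{3,4\},\{1\},\{2\})$. Here $\sigma\tau^{-1}=(1\,2)(3\,4)$, so the type is $(1,1)$; the graph $\Gamma(X)$ is connected; and edges $1,2$ meet only at one singularity, edges $3,4$ only at the other. With all lengths and heights equal to 1 this is the origami $h=(1\,2)$, $v=(1\,3)(2\,4)$.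

**Step 3: how many data give the same surface.** Data $(X,\ell,h,t)$ with $\Gamma(X)$ connected correspond bijectively to isomorphism classes of SQTs with labelled edges and cylinders. (A translation isomorphism maps singularities to singularities, hence squares to squares.) An automorphism fixing an edge is the identity, so by orbit–stabilizer for $S_n\times S_k$, an SQT $O$ comes from exactly $n!\,k!/|\mathrm{Aut}\,O|\le n!\,k!$ data.

**Step 4: dimension and asymptotics.** Fix $X$ with $\Gamma(X)$ connected and put $V_X=\{\ell\in\mathbb R^n:\ell(A_i)=\ell(B_i)\ \forall i\}$, $V_X^+=V_X\cap\mathbb R^n_{>0}$. A relation $\sum x_i(1_{A_i}-1_{B_i})=0$, read at an element of $A_i\cap B_j$, gives $x_i=x_j$; so $x$ is constant by connectedness, and $\dim V_X=n-(k-1)=d-k$. Let $\lambda_V$ be Lebesgue measure on $V_X$ for which $V_X\cap\mathbb Z^n$ has covolume 1. For fixed heights there are $\prod w_i$ twists, and Riemann sums of a continuous function on a bounded polytope give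
$$\sum_{\substack{\ell\in V_X\cap\mathbb Z^n_{>0}\\ \sum h_iw_i\le N}}\prod w_i=(1+o_N(1))N^d\int_{V_X^+,\,\sum h_iw_i\le1}\prod w_i\,d\lambda_V=(1+o_N(1))\frac{N^d}{d!}\int_{V_X^+}\prod w_i\,e^{-\sum h_iw_i}\,d\lambda_V .$$
The exponent is $(d-k)+k=d$. The last step is homogeneity: $F(t)=\int_{\sum h_iw_i\le t}\prod w_i\,d\lambda_V=t^dF(1)$, so $\int_0^\infty e^{-t}dF(t)=d!\,F(1)$. If $V_X^+=\emptyset$, everything vanishes.

Sum over $h\in[1,H]^k$, then let $H\to\infty$. Since $\sum_{h\ge1}e^{-hw}=e^{-w}/(1-e^{-w})$ and $\sum w_i=\ell(E)$, we get, for any family $\mathcal X$ of $X$ with $k$ cylinders and $\Gamma(X)$ connected,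
$$\liminf_{N\to\infty}N^{-d}\,\#\{\text{SQTs with}\le N\text{ squares arising from }\mathcal X\}\ \ge\ \frac1{n!\,k!\,d!}\sum_{X\in\mathcal X}J(X),\tag{1}$$
$$J(X)=\int_{V_X^+}\prod_iW(w_i)\,e^{-\ell(E)}\,d\lambda_V,\qquad W(w)=\frac w{1-e^{-w}}\ \ge w.\tag{2}$$

## 3. Two tests by hand

**One cylinder, any type.** Let $n_1$ be the number of pairs of $n$-cycles $(\sigma,\tau)$ with $\sigma\tau^{-1}\in C_\mu$. For $k=1$ there is no condition on $\ell$; there are $\binom{w-1}{n-1}$ length vectors with sum $w$, and $w$ twists. As $w\binom{w-1}{n-1}=n\binom wn$, the number of data is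
$$n_1\sum_{h\ge1}\ \sum_{w\le N/h}n\binom wn=n_1\sum_{h\ge1}n\binom{\lfloor N/h\rfloor+1}{n+1}\sim n_1\,n\,\zeta(d)\,\frac{N^d}{d!}.$$
(Dominated convergence: the $h$-th term is at most $n(2N/h)^d/d!$.) A nontrivial automorphism fixes no edge and commutes with the $n$-cycle $\sigma$, so it acts on the edges as a nontrivial power of $\sigma$, and $\ell$ is determined by at most $n/2$ of its values. Since $n\ge3$, there are $O_n\big(\sum_h(N/h)^{n/2+1}\big)=O_n(N^{n/2+1})=o(N^d)$ such data. All other surfaces come from exactly $n!$ data. Hence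
$$c_1(\kappa)=\frac{\zeta(d)\,n\,n_1}{n!\,d!}.\tag{3}$$

For one singularity, $\kappa=(2g-2)$, $n=2g-1$, $C_\mu$ is the class of $n$-cycles and $n_1$ is explicit. An $n$-cycle has character $(-1)^j$ on the hook $(n-j,1^j)$, of dimension $\binom{n-1}j$, and $0$ on other irreducibles, so Frobenius' formula gives $n_1=\frac{(n-1)!^3}{n!}\sum_{j=0}^{n-1}(-1)^j\binom{n-1}j^{-1}$. With $m=n-1$ even and $\binom mj^{-1}=(m+1)\int_0^1x^j(1-x)^{m-j}dx$, the sum is $(m+1)\int_0^1\big((1-x)^{m+1}+x^{m+1}\big)dx=\frac{2(m+1)}{m+2}=\frac{2n}{n+1}$. So $n_1=2(n-1)!^2/(n+1)$, and $c_1(\kappa)=\frac1d\cdot\frac{2\,\zeta(d)\,(n-1)!}{d!}$. Together with $c_1/c\sim1/d$ this says $c(\kappa)\sim2|C_\mu|/d!$. We shall find the same for every type.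

**Type $(2)$, completely.** Here $n=3$, $d=4$, $n_1=2$, so $c_1=\zeta(4)/24$. For $k=2$, $\sigma\ne\tau$ are transpositions: 6 pairs, with $2\cdot2$ labellings each. For $\sigma=(1\,2)$, $\tau=(1\,3)$, $A=(\{1,2\},\{3\})$, the choice $B=(\{2\},\{1,3\})$ forces $\ell_1=0$, while $B=(\{1,3\},\{2\})$ gives $\ell_1=a$, $\ell_2=\ell_3=b$, $w_1=a+b$, $w_2=b$. So 12 of the 24 $X$ contribute. Automorphisms fix the only edge in $A_1\cap B_1$, so are trivial, and each surface comes from $n!\,k!=12$ data. The sum over lengths for fixed heights is at most $(N/h_1)^2(N/h_2)^2$, which allows dominated convergence, so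
$$24\,c_2=\sum_{h_1,h_2\ge1}\int_{a,b>0}(a+b)\,b\,e^{-h_1a-(h_1+h_2)b}\,da\,db=\sum_{h_1,h_2\ge1}\Big(\frac1{h_1^2(h_1+h_2)^2}+\frac2{h_1(h_1+h_2)^3}\Big).$$
Summing $\frac1{h^2l^2}=\frac1{(h+l)^2}\big(\frac1{h^2}+\frac1{l^2}\big)+\frac2{(h+l)^3}\big(\frac1h+\frac1l\big)$ over $h,l\ge1$ shows that this is $\frac12\zeta(2)^2=\frac54\zeta(4)$. For $k=3$, $\sigma=\tau=\mathrm{id}$ is excluded. So the law of $X_{(2)}$ is $(\frac49,\frac59)$, whereas the law of $K_4$ is $(\frac6{24},\frac{11}{24},\frac6{24},\frac1{24})$. Their $\ell^1$-distance is $\frac7{36}+\frac7{72}+\frac7{24}=\frac7{12}$. The guess is not an identity. If it is true, it is true only in the limit.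

## 4. Two theorems, and why a lower bound is enough

**Conventions.** $L=\log n$. All $o(1)$, $n^{o(1)}$, $O(\cdot)$ and "for $n$ large" refer to $n\to\infty$ and are uniform in $\kappa$ with $n(\kappa)=n$ and in all other parameters in their stated ranges, in particular $1\le k\le2L$. For a partition $\rho$ of $n$ with $a_l$ parts equal to $l$, $z_\rho=\prod_ll^{a_l}a_l!$; then $1/z_\rho$ is the probability that a uniform permutation of $S_n$ has cycle type $\rho$.

**Theorem 1.** $\sum_k\big|\frac{c_k(\kappa)}{c(\kappa)}-\frac{c(k,d)}{d!}\big|\to0$ as $d(\kappa)\to\infty$, uniformly in $\kappa$.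

**Theorem 2.** There are $\eta_n\to0$ such that for all $\kappa$ with $d(\kappa)=n+1$ and all partitions $\rho$ of $n$ with at most $2\log n$ parts,
$$\liminf_{N\to\infty}N^{-d}\,\#\{O\text{ of type }\kappa,\ \le N\text{ squares},\ \rho(O)=\rho,\ O\text{ one-layer}\}\ \ge\ (1-\eta_n)\,\frac{c(\kappa)}{z_\rho}.\tag{4}$$
Consequently, for $O$ uniform among SQTs of type $\kappa$ with $\le N$ squares:

(a) the total variation distance between the law of $\rho(O)$ and that of the cycle type of a uniform permutation of $S_{d-1}$ has $\limsup_{N\to\infty}$ tending to $0$ as $d\to\infty$;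

(b) $\liminf_{N\to\infty}P(O\text{ one-layer})\to1$ as $d\to\infty$;

(c) $c_k(\kappa)/c(\kappa)\ge(1-\eta_n)\,c(k,n)/n!$ for all $1\le k\le2\log n$.

**Step 1: (4) implies (a), (b), (c).** The point is that two probability laws, one of which nearly dominates the other, must be close. $K_n$ has mean $H_n=\sum_{j\le n}1/j\le L+1$ and variance at most $H_n$, so $P(K_n>2L)\to0$ by Chebyshev. There are finitely many $\rho$ for each $n$. With $\mathrm{Law}_N$ the law of $\rho(O)$,
$$\limsup_N\sum_\rho\Big(\frac1{z_\rho}-\mathrm{Law}_N(\rho)\Big)_+\le\eta_n+P(K_n>2L)\to0,$$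
and the left side is the limsup of the total variation distance: this is (a). Summing (4) over $\rho$ with at most $2L$ parts gives $\liminf_NP(O\text{ one-layer})\ge(1-\eta_n)(1-P(K_n>2L))$, which is (b). Summing over $\rho$ with $k$ parts gives (c).

**Step 2: (c) implies Theorem 1.** As both are probability laws,
$$\sum_k\Big|\frac{c_k}{c}-\frac{c(k,n)}{n!}\Big|=2\sum_k\Big(\frac{c(k,n)}{n!}-\frac{c_k}{c}\Big)_+\le2\eta_n+2P(K_n>2L)\to0 .$$
Finally $c(k,n+1)=c(k-1,n)+n\,c(k,n)$ says that $K_{n+1}$ is distributed as $K_n$ plus an independent Bernoulli$(\frac1{n+1})$ variable, so the laws of $K_n$ and $K_{n+1}=K_d$ are at $\ell^1$-distance at most $2/(n+1)$.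

So only (4) has to be proved, and only for $n$ large (take $\eta_n=1$ for small $n$). Surfaces that are hard to count may be thrown away. The price is that $c(\kappa)$ must be known asymptotically, and this is where the one-cylinder fact enters.

**Inputs.**

* (I1) $c_1(\kappa)/c(\kappa)\sim1/d$ along every sequence of types with $d\to\infty$. Since there are finitely many types for each $d$, this is the same as saying that it holds uniformly in $\kappa$.
* (I2) Larsen–Shalev, Invent. Math. 174 (2008), 645–687: there are $\delta_n\to0$ with $|\chi(g)|\le\chi(1)^{1/2+\delta_n}$ for every irreducible character $\chi$ of $S_n$ and every fixed-point-free $g\in S_n$. For instance, the character of dimension $n-1$ is (number of fixed points) $-1=-1$.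
* Textbook tools: Pieri and hook-length formulas, the branching rule, Frobenius' formula, Azuma's inequality, and Hoeffding's inequality $P(|H-EH|\ge t)\le2e^{-2t^2/m}$ for a hypergeometric variable $H$ with sample size $m$.

## 5. Counting pairs of permutations by characters

By (1) we need pairs $(\sigma,\tau)$ with prescribed cycle types and $\sigma\tau^{-1}\in C_\mu$. For $\lambda\vdash n$ let $\rho_\lambda$ be the irreducible representation, $f^\lambda$ its dimension, $\chi^\lambda$ its character, $\lambda'$ the transpose, and $j(\lambda)=n-\max(\lambda_1,\lambda'_1)$.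

**Definition (hook multiplicity).** For a composition $r=(r_1,\dots,r_k)$ of $n$ and an ordered set partition $(A_i)$ of $[n]$ with $|A_i|=r_i$, let $M(\lambda;r)$ be the sum of the multiplicities in $\rho_\lambda|_{S_{A_1}\times\dots\times S_{A_k}}$ of all irreducibles $\omega_1\boxtimes\dots\boxtimes\omega_k$ with every $\omega_i$ a hook.

For example $M((2,1);(2,1))=2$ (trivial plus sign of $S_2$), and $M((2,2);(4))=0$. The reason for the definition: a full cycle has character $\pm1$ on hooks and $0$ on other irreducibles, so if $\alpha$ has cycle lengths $r$, then $|\chi^\lambda(\alpha)|\le M(\lambda;r)$.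

**Lemma 3.** (i) For $n$ large: if $1\le j(\lambda)\le n^{3/4}$, then $f^\lambda\ge n^{j(\lambda)/5}$; if $j(\lambda)>n^{3/4}$, then $f^\lambda\ge e^{cn^{3/4}}$ with an absolute $c>0$. (ii) For fixed $s>0$, $\sum_{\lambda\ne(n),(1^n)}(f^\lambda)^{-s}\to0$. (iii) There are $\varepsilon_n\to0$ with $M(\lambda;r)\le(f^\lambda)^{\varepsilon_n}$ for all $\lambda$ and all compositions $r$ of $n$ with $k\le2L$ parts.

*Proof.* Tensoring with the sign transposes $\lambda$, preserves $f^\lambda$, and maps hooks to hooks, so it preserves $M$. Assume $\lambda_1\ge\lambda_1'$, write $j=n-\lambda_1$, and let $\bar\lambda$ be $\lambda$ without its first row.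

**Step 1: a lower bound for dimensions.** Claim: a diagram $\nu$ with $j'=|\nu|-\nu_1\le\nu_1$ has $f^\nu\ge\binom{|\nu|-j'}{j'}$. Put $1,\dots,j'$ in the first $j'$ boxes of row 1, choose which $j'$ of the other $|\nu|-j'$ numbers fill $\bar\nu$, in some standard way, and put the rest increasingly in row 1. Since $\nu_2\le j'$, every box of row 2 lies under an entry at most $j'$, so the tableau is standard.

**Step 2: part (i).** If $j\le n/3$, then $f^\lambda\ge\binom{n-j}j\ge(\frac{n-j}j)^j\ge2^j$, and if moreover $j\le n^{3/4}$, then $\frac{n-j}j\ge n^{1/4}-1\ge\frac12n^{1/4}\ge n^{1/5}$, so $f^\lambda\ge n^{j/5}$. Let $j>n/3$, i.e. $\lambda_1<2n/3$. If $\lambda_1\ge n^{0.8}$, let $\nu\subset\lambda$ be a diagram made of row 1 and $j'=\lfloor\lambda_1/3\rfloor\le2n/9<j$ boxes of $\bar\lambda$. Standard tableaux of $\nu$ extend to $\lambda$, so $f^\lambda\ge f^\nu\ge\binom{\lambda_1}{j'}\ge3^{j'}\ge e^{n^{3/4}}$. If $\lambda_1<n^{0.8}$, all hook lengths are below $2n^{0.8}$, so $f^\lambda\ge n!/(2n^{0.8})^n\ge(n^{0.2}/2e)^n\ge e^n$.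

**Step 3: part (ii).** For $j\ge1$ at most $2p(j)\le2^{j+1}$ diagrams have $j(\lambda)=j$, where $p$ counts partitions. Also $p(n)\le e^{nt}\prod_m(1-e^{-mt})^{-1}\le e^{nt+\pi^2/(6t)}$ for $t>0$, because $-\sum_m\log(1-e^{-mt})=\sum_q\frac1{q(e^{qt}-1)}\le\sum_q\frac1{q^2t}$; the best $t$ gives $p(n)\le e^{\pi\sqrt{2n/3}}\le e^{3\sqrt n}$. So the sum is at most $\sum_{j\ge1}2^{j+1}n^{-js/5}+e^{3\sqrt n-csn^{3/4}}\to0$.

**Step 4: part (iii), a chain count.** Let $\mathsf h_m,\mathsf e_m$ be the complete and elementary symmetric functions. For $1\le a\le r-1$, $\mathsf h_{r-a}\mathsf e_a=s_{(r-a+1,1^{a-1})}+s_{(r-a,1^a)}$, so $\sum_{a=0}^r\mathsf h_{r-a}\mathsf e_a=2\sum s_{\text{hook}}$ over hooks of size $r$. By Frobenius reciprocity and Pieri, $2^kM(\lambda;r)$ is the number of chains $\emptyset=\nu^0\subset\nu^1\subset\dots\subset\nu^{2k}=\lambda$ whose odd steps are horizontal strips, whose even steps are vertical strips, and with $|\nu^{2i}|=r_1+\dots+r_i$. (In the example $\lambda=(2,1)$, $r=(2,1)$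 the number is 8.)

A chain is determined by the step in $[2k]$ at which each of the $j$ boxes of $\bar\lambda$ is added, together with the first-row lengths. Given the steps, the first row of $\nu^{2i}$ is determined by its size, and that of $\nu^{2i-1}$ up to two choices, because a vertical strip has at most one box in row 1. So $2^kM\le2^k(2k)^j$, i.e. $M\le(4L)^j$. On the other hand each $\nu^m$ is one of at most $\sum_{m\le n}p(m)\le e^{3\sqrt n}$ partitions ($n$ large, since $\pi\sqrt{2/3}<3$), so $M\le e^{12L\sqrt n}$. By (i), $\log M/\log f^\lambda$ is at most $5\log(4L)/L$ if $1\le j\le n^{3/4}$ (first bound), and at most $12L\sqrt n/(cn^{3/4})$ if $j>n^{3/4}$ (second bound). If $j=0$, $M=1$. $\square$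

**Proposition 4.** Let $\alpha,\beta$ be cycle types with the same number $k\le2L$ of cycles. Then
$$\#\{(\sigma,\tau)\in C_\alpha\times C_\beta:\sigma\tau^{-1}\in C_\mu\}=(2+o(1))\,\frac{|C_\alpha||C_\beta||C_\mu|}{n!}.$$

*Proof.* By Frobenius' formula the count is $\frac{|C_\alpha||C_\beta||C_\mu|}{n!}\sum_\lambda\chi^\lambda(\alpha)\chi^\lambda(\beta)\chi^\lambda(\mu)/f^\lambda$. The trivial and sign characters contribute 1 each: $\alpha$ and $\beta$ both have sign $(-1)^{n-k}$, and $\mu$ is even. The others contribute at most $\sum(f^\lambda)^{2\varepsilon_n+1/2+\delta_n-1}\to0$ by Lemma 3 and (I2). $\square$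

**The constant $c(\kappa)$.** For $k=1$: $n_1=(2+o(1))|C_\mu|(n-1)!^2/n!$. By (3), $c_1(\kappa)=(2+o(1))|C_\mu|/(n\,d!)$, and by (I1)
$$c(\kappa)=(1+o(1))\,d\,c_1(\kappa)=(2+o(1))\,\frac{|C_\mu|}{d!}.\tag{5}$$

## 6. Where pair counting fails, and what the lengths must repair

Here is the argument one would like to make. If $(\sigma,\tau)$ is uniform among all pairs with $\sigma\tau^{-1}\in C_\mu$, then $\sigma$ is exactly uniform in $S_n$, so its number of cycles has exactly the law of $K_n$. But a surface needs $\sigma$ and $\tau$ to have the same number of cycles. Summing Proposition 4 over types with $k\le2L$ cycles, there are $(2+o(1))\frac{|C_\mu|}{n!}c(k,n)^2$ such pairs. So counting admissible pairs gives each $k$ a weight proportional to $P(K_n=k)^2$, not $P(K_n=k)$. This is really wrong: since $\sum_{k\le2L}P(K_n=k)^2\ge(1-o(1))/(2L)$ by Cauchy–Schwarz, one-cylinder pairs would have share at most $(2+o(1))L/n^2$, contradicting (I1).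

So the weights $J(X)$ in (1) matter: they must remove one of the two factors. They are not functions of the cycle sizes. Take $n=5$, $\kappa=(4)$, $\sigma=(1\,2\,3\,4)$, $A=(\{1,2,3,4\},\{5\})$. For $\tau^{-1}=(1\,2\,3)(4\,5)$, $\sigma\tau^{-1}$ is the cycle $1\to3\to2\to4\to5\to1$, and with $B_2=\{4,5\}$ the condition $\ell_5=\ell_4+\ell_5$ makes $J=0$. For $\tau^{-1}=(1\,3)(2\,4\,5)$, $\sigma\tau^{-1}$ is $1\to4\to5\to3\to2\to1$, and with $B_2=\{1,3\}$ the condition is $\ell_5=\ell_1+\ell_3$ and $J>0$. The sizes are the same; the intersections $A_i\cap B_j$ decide.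

**The mechanism.** Put $\gamma_r(w)=w^{r-1}e^{-w}/(r-1)!$ for $w>0$, and $0$ for $w\le0$: the density of a sum of $r$ independent Exp(1) variables. For fixed sizes $|A_i|=r_i$, $|B_i|=s_i$, the number of $X$ will be $\approx2|C_\mu|\,n!/\prod r_is_i$. To reach $1/z_\rho$ in (4) we must gain, after summing over all $s$, precisely the factor $\prod s_i$ inside the sum: that is, $\sum_s\prod\frac1{s_i}J\approx1$. If cylinder $i$ has a top and a bottom with no edge in common with each other or with other small cylinders, it contributes to $J$ the factor $\int W\gamma_{r_i}\gamma_{s_i}dw$ (computed in Section 10), and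
$$\frac{W(w)\gamma_s(w)}s=\frac{e^{-w}w^s/s!}{1-e^{-w}}=P\big(\mathrm{Poi}(w)=s\mid\mathrm{Poi}(w)\ge1\big).\tag{6}$$
Summed over $s\ge1$ this is 1, and $\int\gamma_{r_i}=1$: exactly what we want. The sum over heights, which produced $W$, and the Poisson law fit together.

This product picture breaks down for large cylinders: $A_i$ and $B_j$ then share about $r_is_j/n$ edges, and lengths of tops and bottoms are correlated at leading order. There, however, $\ell(A_i)-\ell(B_i)$ should be Gaussian, and its density, summed over $s$, is a Riemann sum for 1. So: split the cycles into tiny ones and large ones, show that for most pairs tiny cycles do not interfere (Section 7) and that all intersections have nearly their expected size (Section 8), and for such pairs bound $J$ below by (tiny factors) $\times$ (Gaussian density). Pairs without these properties are discarded, which Section 4 permits.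

## 7. Two small cycles rarely meet

Let $r_\sigma(x)$ be the length of the $\sigma$-cycle of $x$.

**Proposition 5.** Let $\alpha,\beta$ be as in Proposition 4 and $(\sigma,\tau)$ uniform in $\{(\sigma,\tau)\in C_\alpha\times C_\beta:\sigma\tau^{-1}\in C_\mu\}$. For $u,u'\ge1$,
$$E\,\#\{x:r_\sigma(x)\le u,\ r_\tau(x)\le u'\}\le n^{o(1)}\,\frac{uu'}n.$$

*Proof.* **Step 1: reduce to traces.** Fix $x$, let $F=\{\sigma\in C_\alpha:r_\sigma(x)\le u\}$, $G=\{\tau\in C_\beta:r_\tau(x)\le u'\}$. The indicator of $C_\mu$ is $\frac{|C_\mu|}{n!}\sum_\lambda\chi^\lambda(\mu)\chi^\lambda$, and $G=G^{-1}$. So the number of $(\sigma,\tau)\in F\times G$ with $\sigma\tau^{-1}\in C_\mu$ is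
$$\frac{|C_\mu|}{n!}\sum_\lambda\chi^\lambda(\mu)\,\mathrm{Tr}\big(\rho_\lambda(F)\rho_\lambda(G)\big),\qquad\rho_\lambda(F)=\sum_{\sigma\in F}\rho_\lambda(\sigma).$$
$F$ and $G$ are invariant under conjugation by $S_{n-1}=\mathrm{Stab}(x)$, and $\rho_\lambda|_{S_{n-1}}=\bigoplus_\nu\rho_\nu$ over $\nu=\lambda-\square$ is multiplicity-free. So both operators are scalar on each summand, and with $P_\nu$ the orthogonal projections,
$$\mathrm{Tr}\big(\rho_\lambda(F)\rho_\lambda(G)\big)=\sum_\nu\frac{\mathrm{Tr}(P_\nu\rho_\lambda(F))\,\mathrm{Tr}(P_\nu\rho_\lambda(G))}{f^\nu}.$$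

**Step 2: bound each trace by hook multiplicities.** $F$ is a disjoint union of sets $F_A$ of all permutations with given cycle supports $A=\{A_i\}$. The operator $\rho_\lambda(F_A)$ is a product of class sums of full cycles of the $S_{A_i}$; on the $\omega$-isotypic part under $\prod S_{A_i}$ it is $\pm|F_A|/\dim\omega$ if $\omega$ is a product of hooks, and $0$ otherwise. With $P_\omega$ the orthogonal projection onto that part, $|\mathrm{Tr}(P_\nu P_\omega)|\le\mathrm{rank}\,P_\omega=\mathrm{mult}_\omega\dim\omega$. Summing over $\omega$ and then over $A$ gives $|\mathrm{Tr}(P_\nu\rho_\lambda(F))|\le|F|\,M(\lambda;r)\le|F|(f^\lambda)^{\varepsilon_n}$, with $r$ the cycle lengths of $\alpha$; the same holds for $G$. So the count is at most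
$$\frac{|C_\mu||F||G|}{n!}\Big[2+\sum_{\lambda\ne(n),(1^n)}|\chi^\lambda(\mu)|\,(f^\lambda)^{2\varepsilon_n}\sum_\nu\frac1{f^\nu}\Big].$$

**Step 3: the bracket is $n^{o(1)}$.** Hook lengths do not increase when a box is removed, so $f^\lambda/f^\nu\le n$ by the hook formula. A diagram with $m$ corners has at least $m(m+1)/2$ boxes, so $\lambda$ has at most $\sqrt{2n}$ corners.

If $f^\lambda\ge n^5$, the term is at most $\sqrt2\,n^{3/2}(f^\lambda)^{-1/2+\delta_n+2\varepsilon_n}\le2n^{3/2}(f^\lambda)^{-2/5}\le2n^{3/2-5/3}(f^\lambda)^{-1/15}$ for $n$ large, using $\frac25=\frac13+\frac1{15}$. By Lemma 3(ii) these sum to $o(1)$.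

If $f^\lambda<n^5$, then $1\le j=j(\lambda)\le24$ by Lemma 3(i): $O(1)$ diagrams. Up to transposition $\lambda_1=n-j$, and $f^\lambda\le\binom njf^{\bar\lambda}\le\binom njj!\le n^j$. Each $\nu$ has size $n-1$ and $j'\in\{j-1,j\}$ boxes below its first row, so by Step 1 of Lemma 3, $f^\nu\ge\binom{n-1-j'}{j'}\ge c'n^{j-1}$ with an absolute $c'>0$; there are at most $j+1$ such $\nu$. For $j\ge2$, (I2) bounds the term by $n^{j/2+o(1)}\,O(n^{-(j-1)})\le n^{o(1)}$. For $j=1$, $|\chi^\lambda(\mu)|=|0-1|=1$ and the term is $n^{o(1)}$.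

**Step 4: conclude.** For uniform $\sigma\in C_\alpha$, $P(r_\sigma(x)\le u)=\frac1n\sum_{r_i\le u}r_i\le ku/n$, so $|F|\le|C_\alpha|ku/n$; likewise $|G|\le|C_\beta|ku'/n$. Sum the count over the $n$ choices of $x$ and divide by the total in Proposition 4; $k^2\le4L^2=n^{o(1)}$. $\square$

## 8. Intersections of invariant sets

**Proposition 6.** Let $(\sigma,\tau)$ be uniform among all pairs in $S_n^2$ with $\sigma\tau^{-1}\in C_\mu$. For $n$ large, with probability at least $1-e^{-L^3}$, all nonempty $A,B$ with $\sigma A=A$, $\tau B=B$ satisfy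
$$\Big||A\cap B|-\frac{|A||B|}n\Big|<L^2\sqrt{\min(|A|,|B|)} .$$

*Proof.* If $A=[n]$ or $B=[n]$, then $|A\cap B|=|A||B|/n$. So let $1\le a,b<n$ below.

**Step 1: turn an expected number into a probability.** Condition on $c=\sigma\tau^{-1}$; then $\sigma$ is uniform, and $\tau B=B$ iff $\sigma B=cB$. Let $|A|=a$, $|B|=b$, $|A\cap B|=m$. The pair $(\sigma A,\sigma B)$ is uniform among pairs of sets with parameters $(a,b,m)$, of which there are $\binom n{m,\,a-m,\,b-m,\,n-a-b+m}$. So $P(\sigma A=A,\sigma B=cB)$ is the inverse of this number if $|A\cap cB|=m$, and $0$ otherwise. Summing over all $(A,B)$ with these parameters, the expected number of invariant pairs with parameters $(a,b,m)$ equals $P(Z=m)$, where $Z=|A\cap cB|=|B\cap c^{-1}A|$ and $(A,B)$ is uniform with parameters $(a,b,m)$.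

**Step 2: $Z$ given $A$.** Put $a_1=|A\cap c^{-1}A|$. Given $A$, the sets $B\cap A$ and $B\setminus A$ are independent uniform subsets of $A$ and $A^c$ of sizes $m$ and $b-m$. So $Z$ is a sum of two hypergeometric variables with (population, marked, sample) equal to $(a,a_1,m)$ and $(n-a,a-a_1,b-m)$. Hoeffding's inequality, for the second variable with marked and sample exchanged, and $m\le a$, $a-a_1\le a$, give $P(|Z-E[Z|A]|\ge2t\mid A)\le4e^{-2t^2/a}$.

**Step 3: concentration of $a_1$.** We have $a_1=\#\{x\in A:cx\in A\}$, and replacing one element of $A$ by another changes it by at most 2 (at most two elements are lost from the set counted and at most two gained). Reveal $A$ as a sequence $x_1,\dots,x_a$ of uniform distinct elements and let $M_i=E[a_1\mid x_1,\dots,x_i]$. Given $x_1,\dots,x_{i-1}$ and two possible values $x,y$ of $x_i$, the transposition $(x\,y)$ applied to $x_{i+1},\dots,x_a$ couples the two conditional laws of the rest, and the resulting sets are equal or differ by one exchange.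 So the two values of $M_i$ differ by at most 2, whence $|M_i-M_{i-1}|\le2$, and Azuma gives $P(|a_1-Ea_1|\ge t)\le2e^{-t^2/(8a)}$. As $c$ has no fixed points, $Ea_1=n\cdot\frac{a(a-1)}{n(n-1)}=\frac{a(a-1)}{n-1}$.

**Step 4: conclude.** With $a_1=\frac{a(a-1)}{n-1}+\delta$,
$$E[Z|A]=\frac{ma_1}a+\frac{(b-m)(a-a_1)}{n-a}=\frac{ab-m}{n-1}+\delta\Big(\frac ma-\frac{b-m}{n-a}\Big),$$
where the bracket has modulus at most 1. So $P\big(|Z-\frac{ab-m}{n-1}|\ge3t\big)\le6e^{-t^2/(8a)}$. Now $m-\frac{ab-m}{n-1}=\frac n{n-1}\big(m-\frac{ab}n\big)$. If $|m-\frac{ab}n|\ge L^2\sqrt a$, take $3t=L^2\sqrt a$: then $P(Z=m)\le6e^{-L^4/72}$. Exchanging $(A,c)$ with $(B,c^{-1})$ gives the same with $\sqrt b$. Summing over at most $(n+1)^3$ triples $(a,b,m)$ gives at most $6(n+1)^3e^{-L^4/72}\le e^{-L^3}$. $\square$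

## 9. Tiny and large cycles; good configurations

Let $T=n^{1/10}$, $U=n^{1/2}$, $1\le k\le2L$, and let $r$ be any composition of $n$ with $k$ parts.

**Definition (tiny, large, admissible).** An index $i$ is tiny if $r_i\le T$ (set $\mathcal T$), otherwise large (set $\mathcal L$). Let $*$ be the first index with $r_*$ maximal; then $r_*\ge n/k\ge n/(2L)$, so $*\in\mathcal L$. Put $\mathcal L'=\mathcal L\setminus\{*\}$, $K=|\mathcal L'|$. A composition $s$ of $n$ with $k$ parts is admissible for $r$ if $s_i\le2T$ for $i\in\mathcal T$ and $|s_i-r_i|\le L\sqrt{r_i}$ for $i\in\mathcal L'$.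

For example, for $r=(n-m-1,\,m,\,1)$ with $T<m<n/2-1$ and $n$ large: $*=1$, $\mathcal L'=\{2\}$, $\mathcal T=\{3\}$, and $s$ is admissible if $1\le s_3\le2T$ and $|s_2-m|\le L\sqrt m$; $s_1$ is then determined.

In general, by Cauchy–Schwarz, $|s_*-r_*|\le4LT+L\sqrt{2Ln}\le3L^2\sqrt n$, and $r_i/2\le s_i\le2r_i$ for $i\in\mathcal L$ ($n$ large).

**Definition (good).** Let $X$ have $|A_i|=r_i$, $|B_i|=s_i$, with $s$ admissible for $r$. It is good if

* (G1) no $x$ has $(r_\sigma(x)\le2T,\ r_\tau(x)\le2U)$ or $(r_\sigma(x)\le2U,\ r_\tau(x)\le2T)$;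
* (G2) the inequality of Proposition 6 holds for all $A_i,B_j$.

In the example above, (G1) says in particular that the fixed point of $\sigma$ lies in a $\tau$-cycle longer than $2U$.

**Lemma 7.** For $s$ admissible for $r$, the number of good $X$ with sizes $(r,s)$ is $(2+o(1))\,|C_\mu|\,n!/\prod_ir_is_i$.

*Proof.* Let $\alpha,\beta$ be the cycle types given by $r,s$. A permutation of type $\alpha$ has $\prod_la_l!$ ordered labellings of its cycles with sizes $r$, and $|C_\alpha|\prod a_l!=n!/\prod r_i$; the same holds for $s$. So by Proposition 4 the number of all $X$ with sizes $(r,s)$ is $(2+o(1))|C_\mu|\,n!/\prod r_is_i$. Goodness depends only on $(\sigma,\tau)$. By Proposition 5 and Markov, (G1) fails for a fraction at most $n^{o(1)}UT/n=n^{-0.4+o(1)}$. By Proposition 4, a uniform pair with $\sigma\tau^{-1}\in C_\mu$ (there are $n!\,|C_\mu|$ of them) has the given types with probability $(2+o(1))/(z_\alpha z_\beta)\ge e^{-6L^2}$, as $z_\alpha,z_\beta\le n^kk!\le e^{3L^2}$. So by Proposition 6,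 (G2) fails for a fraction at most $e^{-L^3+6L^2}$. $\square$

**What goodness gives.** Let $X$ be good, $m_{ij}=|A_i\cap B_j|$, and $S=\bigcup_{i\in\mathcal T}(A_i\cup B_i)$, so $|S|\le2L\cdot3T=6LT$. For $n$ large:

* (S1) $A_i\cap B_j=\emptyset$ for $i,j\in\mathcal T$. For $i\in\mathcal L'$ with $r_i\le U$ (so $s_i\le2U$), $A_i\cap S=B_i\cap S=\emptyset$. Indeed, an element of $A_i\cap B_j$ has $r_\sigma=r_i$, $r_\tau=s_j$, and all these coincidences violate (G1).
* (S2) For $i\in\mathcal L'$: $m_{i*}\ge\frac{r_is_*}n-L^2\sqrt{r_i}\ge\frac{r_i}{3L}$ and $m_{*i}\ge\frac{r_*s_i}n-L^2\sqrt{s_i}\ge\frac{r_i}{3L}$, since $r_*,s_*\ge(1-o(1))\frac n{2L}$, $s_i=(1+o(1))r_i$ and $r_i>T$. So $q_i:=m_{i*}+m_{*i}\ge r_i/(2L)$. Also $m_{**}\ge\frac{r_*s_*}n-L^2\sqrt n>0$.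
* (S3) For $i,j\in\mathcal L'$: $|m_{ij}-\frac{r_ir_j}n|\le3L^2\sqrt{\min(r_i,r_j)}$. Indeed $|m_{ij}-\frac{r_is_j}n|\le L^2\sqrt{\min(r_i,s_j)}$ with $s_j\le2r_j$, and $\frac{r_i|s_j-r_j|}n\le L\frac{r_i\sqrt{r_j}}n\le L\sqrt{\min(r_i,r_j)}$ (use $r_i\le n$ if $r_j\le r_i$, and $\sqrt{r_ir_j}\le n$ otherwise).
* (S4) $\Gamma(X)$ is connected and $\langle\sigma,\tau\rangle$ is transitive. Indeed $A_*$ meets $B_*$; for $i\in\mathcal L'$, $A_i$ meets $B_*$ and $B_i$ meets $A_*$; for $i\in\mathcal T$, $A_i$ (respectively $B_i$) meets some $B_j$ (respectively $A_j$) with $j$ large, by (S1). So good $X$ give connected one-layer surfaces.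

## 10. A lower bound for the volume $J(X)$

Let $I^-(r,s)=\int_0^{3T/2}W(w)\gamma_r(w)\gamma_s(w)\,dw$, and let $C=C(r)$ be the $\mathcal L'\times\mathcal L'$ matrix $C_{ij}=2r_i\delta_{ij}-2r_ir_j/n$. It is the covariance one expects for the differences $\ell(A_i)-\ell(B_i)$ when $|B_i|\approx r_i$ and $m_{ij}\approx r_ir_j/n$. In the example of Section 9 it is the number $2m-2m^2/n$: the $2m$ edges of $A_2$ and $B_2$, minus twice the $m^2/n$ common edges, which cancel. Since $(\sum_{\mathcal L'}r_i\theta_i)^2\le(n-r_*)\sum r_i\theta_i^2$,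
$$\tfrac1L\,\mathrm{diag}(r)\le\tfrac{2r_*}n\,\mathrm{diag}(r)\le C\le2\,\mathrm{diag}(r).\tag{7}$$
For positive definite $C$ let $\mathfrak n_C(v)=(2\pi)^{-K/2}(\det C)^{-1/2}e^{-\frac12v^TC^{-1}v}$ ($\mathfrak n_C=1$ if $K=0$).

**Proposition 8.** For $X$ good with admissible sizes $(r,s)$ and $v=(r_i-s_i)_{i\in\mathcal L'}$,
$$J(X)\ge(1-o(1))\,J_*(r,s),\qquad J_*(r,s)=\prod_{i\in\mathcal T}I^-(r_i,s_i)\ \prod_{i\in\mathcal L}r_i\ \cdot\ \mathfrak n_C(v).$$

*Proof.* **Step 1: coordinates on $V_X$.** The purpose is to separate the edges seen by tiny cycles from the others. Let $E'=E\setminus S$, the union of $A_i\cap B_j$ with $i,j\in\mathcal L$. Pick $e_i\in A_i$ for $i\in\mathcal T$ and $e_i\in A_i\cap B_*\subset E'$ for $i\in\mathcal L'$, possible by (S2). The constraints are $D_i:=\ell(A_i)-\ell(B_i)=0$, $i\ne*$; the one for $*$ follows from $\sum_iD_i=0$. For $i\in\mathcal T$, $D_i$ involves only $\ell_S$ and, by (S1), contains $\ell_{e_i}$ with coefficient 1 and no other $\ell_{e_j}$. For $i\in\mathcal L'$,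 $D_i=D'_i(\ell_{E'})+x_i(\ell_S)$ with $x_i=\ell(A_i\cap S)-\ell(B_i\cap S)$, and $D'_i$ contains $\ell_{e_i}$ with coefficient 1 (as $e_i\in B_*$, not $B_i$) and no other $\ell_{e_j}$ with $j\in\mathcal L'$. So the system is unitriangular over $\mathbb Z$ in the $\ell_{e_i}$: integer points of $V_X$ correspond to integer values of the other coordinates, and $\lambda_V$ is Lebesgue measure in the coordinates $\ell_e$, $e\notin\{e_i:i\ne*\}$. Below, an integral over $\{D_{\mathcal T}=0\}$ or $\{D'=u\}$ is with respect to Lebesgue measure in the corresponding free coordinates, all $\ell_e>0$. By Fubini,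
$$J(X)=\int_{D_{\mathcal T}=0}\prod_{\mathcal T}W(w_i)\,e^{-\ell(S)}\,\mathcal G(\ell_S),\qquad\mathcal G(\ell_S)=\int_{D'=-x(\ell_S)}\prod_{i\in\mathcal L}W(w_i)\,e^{-\ell(E')},$$
where in $\mathcal G$ the $w_i=\ell(A_i)$ depend on both $\ell_{E'}$ and $\ell_S$.

**Step 2: integrate out the tiny cylinders.** Restrict to $\mathcal N=\{w_i\le3T/2\ \forall i\in\mathcal T\}$. The sets $A_i,B_i$ ($i\in\mathcal T$) are pairwise disjoint by (S1). Integrating over the edges of $B_i$ with $\ell(B_i)=w$ gives $\gamma_{s_i}(w)\,dw$. Integrating over $A_i\setminus\{e_i\}$, whose total length must be below $w$, gives $e^{-w}w^{r_i-1}/(r_i-1)!=\gamma_{r_i}(w)$. So $\int_{D_{\mathcal T}=0,\,\mathcal N}\prod_{\mathcal T}W(w_i)e^{-\ell(S)}=\prod_{\mathcal T}I^-(r_i,s_i)$, and it suffices to show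
$$\mathcal G(\ell_S)\ge(1-o(1))\prod_{\mathcal L}r_i\cdot\mathfrak n_C(v)\quad\text{on }\mathcal N.\tag{8}$$
Fix $\ell_S\in\mathcal N$ and write $x=x(\ell_S)$.

**Step 3: replace the weights $W(w_i)$ by $r_i$.** Let the $\ell_e$, $e\in E'$, be i.i.d. Exp(1), and let $g'(u)=\int_{D'=u}e^{-\ell(E')}$, the density of $D'$ (if $K=0$, put $g'=1$). The edges of $A_i\cap B_*$ occur only in $D'_i$, with coefficient 1; integrating them out gives $g'(u)=E\prod_{i\in\mathcal L'}\gamma_{m_{i*}}(u_i-\mathrm{rest}_i)$, which is bounded and continuous since $m_{i*}\ge2$. Put $w_i^-=\ell((A_i\cap E')\setminus\{e_i\})$ for $i\in\mathcal L'$ and $w_*^-=\ell(A_*\cap E')$; then $W(w_i)\ge w_i\ge w_i^-$ whatever $\ell_S$. Let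
$$\mathcal E=\{w_i^-\ge(1-n^{-1/50})r_i\ \ \forall i\in\mathcal L\},$$
an event not involving the $\ell_{e_i}$. The number of edges entering $w_i^-$ is at least $r_i(1-n^{-1/12})\ge T/2$: if $i\in\mathcal L'$ and $r_i\le U$, only $e_i$ is lost by (S1); otherwise at most $6LT+1$ edges are lost from more than $U$. A Gamma variable $\Gamma_a$ satisfies $P(\Gamma_a\le(1-y)a)\le(1-y)^ae^{ya}\le e^{-ay^2/2}$ (Chernoff). With $y=\frac12n^{-1/50}$, for which $(1-y)(1-n^{-1/12})\ge1-n^{-1/50}$, we get $P(\mathcal E^c)\le2Le^{-n^{3/50}/16}$. As $e^{-\ell_{e_i}}\le1$, the part of the fiber integral $g'(-x)$ on $\mathcal E^c$ is at most $P(\mathcal E^c)$. So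
$$\mathcal G(\ell_S)\ge(1-n^{-1/50})^{2L}\prod_{\mathcal L}r_i\,\big[g'(-x)-P(\mathcal E^c)\big].$$
By (7), $\det C\le(2n)^K$ and $v^TC^{-1}v\le L\sum v_i^2/r_i\le2L^4$, so $\mathfrak n_C(v)\ge(4\pi n)^{-L}e^{-L^4}\ge e^{-2L^4}$ for $n$ large, and $P(\mathcal E^c)=o(\mathfrak n_C(v))$. For $K=0$ this proves (8). It remains to show
$$g'(-x)\ge(1-o(1))\,\mathfrak n_C(v)\quad\text{on }\mathcal N,\ K\ge1.\tag{9}$$

**Step 4: mean and covariance of $D'$ are nearly the expected ones.** For $\theta\in\mathbb R^{\mathcal L'}$ put $\theta_*=0$, $\theta_{ij}=\theta_i-\theta_j$. Then $\theta\cdot D'=\sum_{i,j\in\mathcal L}\theta_{ij}\,\ell(A_i\cap B_j)$. So $\theta\cdot ED'=\sum m_{ij}\theta_{ij}$, and the covariance $C'$ satisfies $\theta^TC'\theta=\sum m_{ij}\theta_{ij}^2$, i.e. $C'_{ii}=|A_i\cap E'|+|B_i\cap E'|-2m_{ii}$ and $C'_{ij}=-(m_{ij}+m_{ji})$ for $i\ne j$. Let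
$$\tilde u=ED'+x=v+y,\qquad y_i=\sum_{e\in A_i\cap S}(\ell_e-1)-\sum_{e\in B_i\cap S}(\ell_e-1).$$
By (S1), $y_i=0$ if $r_i\le U$. On $\mathcal N$, $\ell(S)=2\sum_{\mathcal T}w_i\le6LT$, so $|y_i|\le\ell(S)+|S|\le12LT\le12Ln^{-0.15}\sqrt{r_i}$ if $r_i>U$. Thus $|\tilde u_i|\le2L\sqrt{r_i}$.

Next, $|C'_{ij}-C_{ij}|\le8L^2\sqrt{\min(r_i,r_j)}$ for all $i,j\in\mathcal L'$. For $i\ne j$ this is (S3). For $i=j$, by admissibility and (S1), $|C'_{ii}-2r_i+2m_{ii}|\le L\sqrt{r_i}+12LT\,1_{r_i>U}\le2L\sqrt{r_i}$, and (S3) adds $6L^2\sqrt{r_i}$. As $\sqrt{\min(r_i,r_j)}\le T^{-1/2}\sqrt{r_ir_j}$,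
$$|\theta^T(C'-C)\theta|\le8L^2T^{-1/2}\Big(\sum\sqrt{r_i}|\theta_i|\Big)^2\le16L^3n^{-1/20}\sum r_i\theta_i^2,$$
and by (7) $(1-\varepsilon)C\le C'\le(1+\varepsilon)C$ with $\varepsilon=n^{-1/30}$. Hence $\det C'=(1+o(1))\det C$, as $K\le2L$. Also $\tilde u^TC^{-1}\tilde u\le L\sum\tilde u_i^2/r_i\le8L^4$, so $\tilde u^TC'^{-1}\tilde u=\tilde u^TC^{-1}\tilde u+o(1)$. Moreover $y^TC^{-1}y\le L\cdot2L\cdot144L^2n^{-0.3}$ and $v^TC^{-1}v\le2L^4$, so by Cauchy–Schwarz $\tilde u^TC^{-1}\tilde u=v^TC^{-1}v+o(1)$. Thus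
$$\mathfrak n_{C'}(\tilde u)=(1+o(1))\,\mathfrak n_C(v).\tag{10}$$

**Step 5: tilt, so that the point of interest becomes the mean.** The point $-x$ is up to $2L$ (in units $\sqrt{r_i}$) away from the mean $ED'$, too far for a plain local limit theorem with relative error $o(1)$. Let $b=-C'^{-1}\tilde u$, $b_*=0$, $b_{ij}=b_i-b_j$. Since $C'\ge\frac1{2L}\mathrm{diag}(r)$,
$$\sum r_ib_i^2\le2L\,b^TC'b=2L\,\tilde u^TC'^{-1}\tilde u\le2L\cdot2L\sum\tilde u_i^2/r_i\le32L^5,\quad\text{so}\quad|b_i|\le6L^3r_i^{-1/2}.$$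
We need one estimate for cubic errors. If $a^{(1)},a^{(2)},a^{(3)}$ are vectors with $|a^{(q)}_i|\le Rr_i^{-1/2}$ for $i\in\mathcal L'$ and $a^{(q)}_*=0$, then, with $a_{ij}=a_i-a_j$ and $(p+q)^3\le4(p^3+q^3)$,
$$\sum_{i,j\in\mathcal L}m_{ij}\big|a^{(1)}_{ij}a^{(2)}_{ij}a^{(3)}_{ij}\big|\le4R^3\sum_{i\in\mathcal L'}(r_i+s_i)r_i^{-3/2}\le24R^3L\,T^{-1/2}.\tag{11}$$
Give the edges in $A_i\cap B_j$ independent exponential laws of rate $1-b_{ij}\in[\frac12,\frac32]$ ($n$ large, as $|b_{ij}|\le12L^3T^{-1/2}$), and let $g_b$ be the resulting density (fiber integral) of $D'$. On $\{D'=-x\}$, $\sum b_{ij}\ell(A_i\cap B_j)=b\cdot D'=-b\cdot x$, so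
$$g'(-x)=e^{b\cdot x}\prod(1-b_{ij})^{-m_{ij}}\,g_b(-x).$$
By Taylor expansion and (11) with $R=6L^3$,
$$\log\Big[e^{b\cdot x}\prod(1-b_{ij})^{-m_{ij}}\Big]=b\cdot x+b\cdot ED'+\tfrac12b^TC'b+o(1)=b\cdot\tilde u+\tfrac12b^TC'b+o(1)=-\tfrac12\tilde u^TC'^{-1}\tilde u+o(1).$$
So by (10), (9) follows from
$$g_b(-x)\ge(1-o(1))(2\pi)^{-K/2}(\det C')^{-1/2}.\tag{12}$$

**Step 6: Fourier inversion near the origin.** The density $g_b$ is continuous, as $g'$ is, and $g_b(-x)=(2\pi)^{-K}\int_{\mathbb R^{K}}\Psi\,d\theta$ with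
$$\Psi(\theta)=e^{\mathrm i\,\theta\cdot x}\prod_{i,j\in\mathcal L}\Big(1-\frac{\mathrm i\,\theta_{ij}}{1-b_{ij}}\Big)^{-m_{ij}} .$$
This is legitimate because $\Psi$ is integrable: keeping only the pairs $(i,*)$, $(*,i)$, and since $(1-b_{ij})^{-2}\ge\frac49\ge\frac14$, $|\Psi|\le\prod_{i\in\mathcal L'}(1+\theta_i^2/4)^{-q_i/2}$.

Let $\Omega=\{|\theta_i|\le L^2r_i^{-1/2}\ \forall i\in\mathcal L'\}$; there all $|\theta_{ij}|\le2L^2T^{-1/2}$. Expand $-\log(1-z)=z+\frac{z^2}2+O(|z|^3)$ and $\frac1{1-b}=1+b+O(b^2)$. The errors $\sum m_{ij}|\theta_{ij}|b_{ij}^2$, $\sum m_{ij}\theta_{ij}^2|b_{ij}|$ and $\sum m_{ij}|\theta_{ij}|^3$ are $o(1)$ by (11) with $R=6L^3$, and $\sum m_{ij}\theta_{ij}b_{ij}=\theta^TC'b$. So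
$$\log\Psi=\mathrm i\,\theta\cdot(x+ED'+C'b)-\tfrac12\theta^TC'\theta+o(1)=-\tfrac12\theta^TC'\theta+o(1)\quad\text{on }\Omega,$$
because $x+ED'+C'b=\tilde u-\tilde u=0$. This is what the tilt was for. Hence
$$\mathrm{Re}\int_\Omega\Psi\,d\theta\ge(1-o(1))(2\pi)^{K/2}(\det C')^{-1/2}-\int_{\Omega^c}e^{-\frac12\theta^TC'\theta}\,d\theta .$$

**Step 7: nothing comes from $\Omega^c$.** Let $q=q_i$. For $|\theta|\le2$, $\log(1+\theta^2/4)\ge\theta^2/8$, so $(1+\theta^2/4)^{-q/2}\le e^{-q\theta^2/16}$. For $|\theta|>2$ it is at most $2^{-(q-2)/2}(1+\theta^2/4)^{-1}$, and $\int(1+\theta^2/4)^{-1}d\theta=2\pi$. Recall $q_i\ge r_i/(2L)\ge T/(2L)$ and $q_i\le r_i+s_i\le2n$. For $n$ large the integral of the $i$-th factor over $\mathbb R$ is at most $\sqrt{16\pi/q_i}+2\pi2^{-(q_i-2)/2}\le11q_i^{-1/2}$. Over $|\theta_i|>t=L^2r_i^{-1/2}$ it is at most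
$$e^{-q_it^2/32}\sqrt{32\pi/q_i}+2\pi2^{-(q_i-2)/2}\le22\,q_i^{-1/2}e^{-L^3/64},$$
since $q_it^2\ge L^3/2$, and since $2^{-q_i/2}\le2^{-n^{1/10}/(4L)}$ is negligible against $(2n)^{-1/2}e^{-L^3/64}\le q_i^{-1/2}e^{-L^3/64}$. On $\Omega^c$ at least one of the $K\le2L$ coordinates exceeds its bound, so, with $q_i^{-1/2}\le\sqrt{2L}\,r_i^{-1/2}$ and $11\sqrt{2L}\le16\sqrt L$,
$$\int_{\Omega^c}|\Psi|\,d\theta\le4Le^{-L^3/64}\prod_{i\in\mathcal L'}16\sqrt L\,r_i^{-1/2}.$$
The same bound holds for $\int_{\Omega^c}e^{-\frac12\theta^TC'\theta}d\theta$, since $\theta^TC'\theta\ge\sum q_i\theta_i^2$. By Hadamard's inequality and $C'_{ii}\le r_i+s_i\le3r_i$, $(2\pi)^{K/2}(\det C')^{-1/2}\ge\prod(2\pi/3)^{1/2}r_i^{-1/2}\ge\prod r_i^{-1/2}$. So these errors are relatively at most $8Le^{-L^3/64}(16\sqrt L)^{2L}=o(1)$. This proves (12), hence (9), (8) and the proposition. $\square$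

## 11. Summing over the sizes of the bottoms

**Lemma 9.** For every composition $r$ of $n$ with $k\le2L$ parts,
$$\sum_{s\text{ admissible}}\frac{J_*(r,s)}{\prod_ir_is_i}\ge(1-o(1))\prod_i\frac1{r_i}.$$

*Proof.* **Step 1: separate tiny and large indices.** The sum equals
$$\prod_i\frac1{r_i}\cdot\sum_s\ \prod_{\mathcal T}\frac{I^-(r_i,s_i)}{s_i}\ \prod_{\mathcal L}\frac{r_i}{s_i}\ \mathfrak n_C(v).$$
By admissibility $\prod_{\mathcal L}\frac{r_i}{s_i}\ge(1+LT^{-1/2})^{-2L}(1+6L^3n^{-1/2})^{-1}\ge1-o(1)$. All choices of integers $1\le s_i\le2T$ ($i\in\mathcal T$) and $|s_i-r_i|\le L\sqrt{r_i}$ ($i\in\mathcal L'$) give an admissible $s$, with $s_*$ determined and positive; and $v$ depends only on the $s_i$ with $i\in\mathcal L'$. So the sums can be done independently.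

**Step 2: tiny indices, by the Poisson identity.** By (6),
$$\sum_{s\le2T}\frac{I^-(r_i,s)}s=\int_0^{3T/2}\gamma_{r_i}(w)\big(1-P(\mathrm{Poi}(w)>2T\mid\mathrm{Poi}(w)\ge1)\big)dw.$$
The conditional probability increases in $w$ (the weights $w^s/s!$ have monotone likelihood ratio), so it is at most $P(\mathrm{Poi}(\frac{3T}2)>2T)/(1-e^{-3T/2})\le e^{-c_1T}$ for $n$ large, by Chernoff: the exponent is $T(\frac12+2\log\frac34)<0$. For $r_i\le T$, Markov applied to $e^{\Gamma/4}$ gives $\int_{3T/2}^\infty\gamma_{r_i}\le(4/3)^Te^{-3T/8}\le e^{-0.08T}$. So each tiny sum is at least $1-2e^{-c_2T}$, with $c_1,c_2>0$ absolute, and the product of at most $2L$ of them is $1-o(1)$.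

**Step 3: large indices, by a Riemann sum.** If $K=0$ there is nothing to do. Otherwise we need $\sum_v\mathfrak n_C(v)\ge1-o(1)$ over integer $v$ with $|v_i|\le L\sqrt{r_i}$. For such $v$ and $\xi\in[-\frac12,\frac12]^K$, by (7),
$$\big|(v+\xi)^TC^{-1}(v+\xi)-v^TC^{-1}v\big|\le2L\Big(\sum\frac{v_i^2}{r_i}\Big)^{1/2}\Big(\sum\frac{\xi_i^2}{r_i}\Big)^{1/2}+L\sum\frac{\xi_i^2}{r_i}=O(L^3T^{-1/2})=o(1).$$
The cubes $v+[-\frac12,\frac12]^K$ cover $\{|u_i|\le L\sqrt{r_i}-1\ \forall i\}$. So the sum is at least $(1-o(1))$ times the mass of $N(0,C)$ in this set, which, since $C_{ii}\le2r_i$, is at least $1-2L\cdot2e^{-(L-1)^2/4}=1-o(1)$. $\square$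

## 12. Assembling the lower bound (4)

Let $\rho$ be a partition of $n$ with $k\le2L$ parts, $a_l$ of them equal to $l$. Apply (1) to the family of all good $X$ with sizes $(r,s)$, where $r$ is a rearrangement of $\rho$ and $s$ is admissible for $r$. By (S4) all resulting surfaces are connected and one-layer, and $\rho(O)=\rho$. By Lemma 7, Proposition 8 and Lemma 9, the liminf in (4) is at least
$$\frac1{n!\,k!\,d!}\sum_r\sum_s(2-o(1))\frac{|C_\mu|\,n!}{\prod r_is_i}\,J_*(r,s)\ \ge\ (2-o(1))\frac{|C_\mu|}{d!}\cdot\frac1{k!}\sum_r\prod_i\frac1{r_i}.$$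
There are $k!/\prod_la_l!$ rearrangements, so
$$\frac1{k!}\sum_r\prod_i\frac1{r_i}=\frac1{k!}\cdot\frac{k!}{\prod a_l!}\cdot\frac1{\prod l^{a_l}}=\frac1{z_\rho},$$
and $2|C_\mu|/d!=(1+o(1))c(\kappa)$ by (5). Hence the liminf is at least $(1-o(1))\,c(\kappa)/z_\rho$, uniformly in $\kappa$ and $\rho$. This is (4). By Section 4, (4) gives (a), (b), (c) and Theorem 1: the conjecture holds in the total variation form. $\blacksquare$
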